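# Separation of minimal $d$-energy points on $S^d$ without the logarithm

## 1. Stable configurations that are already evenly spread

Put $N$ points on the unit sphere $S^d\subset\mathbb R^{d+1}$, $d\ge2$, and let each pair repel with energy $|x-y|^{-d}$. In a configuration of least total energy, how close can two points be? About $N$ disjoint caps of radius $N^{-1/d}$ fit on $S^d$, up to constants, so no configuration can do better than nearest distance of order $N^{-1/d}$. We ask whether minimal configurations achieve this order.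

**Definition 1 (energy, separation).** For distinct points $\omega_N=\{x_1,\dots,x_N\}\subset S^d$, $N\ge2$, let
$$\mathcal E_d(\omega_N)=\sum_{1\le i\ne j\le N}|x_i-x_j|^{-d},\qquad \Delta(\omega_N)=\min_{i\neq j}|x_i-x_j| .$$
A configuration minimizing $\mathcal E_d$ among $N$-point subsets of $S^d$ is an *$N$-point minimal $d$-energy arrangement*. A sequence $\omega_N$ is *well separated* if $\Delta(\omega_N)\ge CN^{-1/d}$ for all $N$, with $C>0$ independent of $N$.

Kuijlaars and Saff proved that minimal $d$-energy arrangements satisfy $\Delta\ge C(N\log N)^{-1/d}$. Whether the $\log N$ can be omitted is stated as an open problem whose source is "Riesz spherical potentials with external fields and minimal energy points separation". These notes prove that it can.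

**Small $N$ by hand.** Let $2\le N\le d+2$. Expanding squares, $\sum_{i<j}|x_i-x_j|^2=N^2-|\sum_i x_i|^2\le N^2$, so the mean of the squared distances is at most $2N/(N-1)$. The function $v\mapsto v^{-d/2}$ is strictly convex and decreasing, so by Jensen the mean of $|x_i-x_j|^{-d}$ is at least $(2N/(N-1))^{-d/2}$, with equality exactly when all distances equal $\sqrt{2N/(N-1)}$. A regular simplex with $N\le d+2$ vertices achieves this on $S^d$. So for these $N$ the minimal arrangements are regular simplices and $\Delta=\sqrt{2N/(N-1)}>\sqrt2$.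

For large $N$ there is no such formula, and we use only one consequence of minimality. Put
$$U_i(x)=\sum_{j\ne i}|x-x_j|^{-d},\quad M_i=U_i(x_i),\quad U(x)=\sum_j|x-x_j|^{-d},\quad M=\max_iM_i,\quad \delta=\Delta(\omega_N).$$
Then $\mathcal E_d(\omega_N)=\sum_iM_i$. Also $\mathcal E_d(\omega_N)=2U_i(x_i)+(\text{terms not involving }x_i)$, so in a minimal arrangement $x_i$ minimizes $U_i$ over $S^d$.

**Definition 2 (stability).** For $\theta\ge0$, $\omega_N$ is *$\theta$-stable* if $U_i(x)\ge U_i(x_i)-\theta N$ for all $i$ and all $x\in S^d$ (the value $+\infty$ is allowed on the left).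

Minimal arrangements are $0$-stable. *Example.* Two points at distance $r$: here $U_1(x)=|x-x_2|^{-d}$ has minimum $2^{-d}$ on $S^d$, so the pair is $\theta$-stable exactly when $r^{-d}\le2^{-d}+2\theta$. Stability is visibly a bound from below on $r$.

**Conventions.** $\sigma$ is normalized surface measure on $S^d$, and $B(X,t)$ is the closed Euclidean ball. The letters $c,C>0$ denote constants depending only on $d,\theta$ that may change from line to line; constants with an index are fixed.

**Caps.** For fixed $x\in S^d$, write $y=\cos\alpha\,x+\sin\alpha\,\xi$ with $\xi\perp x$, $|\xi|=1$. Then $\sigma$ gives $\alpha$ the density $\kappa\sin^{d-1}\alpha$, with $\kappa=|S^{d-1}|/|S^d|$. Since $t=|x-y|=2\sin(\alpha/2)$, we have $\sin\alpha=t\sqrt{1-t^2/4}$ and $dt=\cos(\alpha/2)\,d\alpha=\sqrt{1-t^2/4}\,d\alpha$. Hence $t$ has density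
$$\kappa\,t^{d-1}(1-t^2/4)^{(d-2)/2}\quad\text{on }[0,2].\tag{1}$$
The last factor is at most $1$, and it is at least $(3/4)^{(d-2)/2}$ for $t\le1$. Therefore, for $x\in S^d$,
$$\sigma(S^d\cap B(x,t))\le Ct^d\ \ (t>0),\qquad \sigma(S^d\cap B(x,t))\ge ct^d\ \ (0<t\le2);\tag{2}$$
for $1\le t\le2$ the lower bound follows from the case $t=1$ by monotonicity. Splitting into shells $2^kt_0\le|x-y|<2^{k+1}t_0$, each of which contributes at most $(2^kt_0)^{-d}\,C(2^{k+1}t_0)^d=C$, we get
$$\int_{t_0\le|x-y|\le t_1}|x-y|^{-d}\,d\sigma(x)\le C\bigl(1+\log(t_1/t_0)\bigr)\qquad(y\in S^d,\ t_1\ge t_0>0).\tag{3}$$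

**Differences of kernels.** If $|X-X'|\le r$ and $|X-y|\ge2r$, the segment $[X,X']$ stays at distance at least $|X-y|/2$ from $y$. By the mean value theorem,
$$\bigl||X-y|^{-d}-|X'-y|^{-d}\bigr|\le d\,2^{d+1}\,r\,|X-y|^{-d-1}.\tag{4}$$

**Definition 3.** Let $n(a,t)=\#\{j:|x_j-a|\le t\}$. For $D\ge1$, $\omega_N$ is *$D$-spread* if $n(a,t)\le DNt^d$ for all $a\in S^d$ and $t\ge N^{-1/d}$.

*Example.* If half of the points lie in one cap of radius $r$ with $N^{-1/d}\le r<(2D)^{-1/d}$, the configuration is not $D$-spread.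

**Proposition 1 (the easy case).** A $\theta$-stable, $D$-spread configuration satisfies $\Delta(\omega_N)\ge c(d,\theta,D)N^{-1/d}$.

*Proof.* The purpose is to compare $U_1(x_1)$ with $U_1(x)$ at a nearby point $x$ that is not too close to any other $x_j$. Label so that $|x_1-x_2|=\delta$, and let $R=N^{-1/d}\le1$. If $\delta>2R$ we are done. Otherwise $J=\{j\ge2:|x_j-x_1|\le2R\}$ contains $2$, and $m=|J|\le2^dD$.

By (2) we can choose $c_0=c_0(d)\in(0,1]$ such that, with $t_0=c_0Rm^{-1/d}$, the $m$ caps $S^d\cap B(x_j,t_0)$, $j\in J$, have total measure at most $mCt_0^d=Cc_0^dR^d\le\frac12\sigma(S^d\cap B(x_1,R))$. So some $x\in S^d\cap B(x_1,R)$ has $|x-x_j|>t_0$ for all $j\in J$. Stability says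
$$\sum_{j\ge2}|x_1-x_j|^{-d}\le\theta N+\sum_{j\ge2}|x-x_j|^{-d}.$$
Move the far terms ($j\notin J$) to the right. By (4) with $r=R$ and the spread hypothesis on shells $2^kR<|x_1-x_j|\le2^{k+1}R$, their differences sum to at most
$$CR\sum_{k\ge1}(2^kR)^{-d-1}DN(2^{k+1}R)^d\le CDN .$$
The near terms on the right sum to at most $m\,t_0^{-d}=c_0^{-d}m^2R^{-d}\le CD^2N$. Hence $\delta^{-d}\le\sum_{j\in J}|x_1-x_j|^{-d}\le(\theta+CD+CD^2)N$. $\square$

What changes in general? Only one thing is missing: nothing tells us that a stable configuration is evenly spread. A priori, points could crowd together.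

## 2. The packing bound, and two averaging arguments that stall

What is free of charge is a bound in terms of $\delta$ itself.

**Packing.** For $X\in\mathbb R^{d+2}$ (regard $\mathbb R^{d+1}=\mathbb R^{d+1}\times\{0\}\subset\mathbb R^{d+2}$) and $t\ge\delta$,
$$\#\{j:|X-x_j|\le t\}\le C(t/\delta)^d,\qquad\text{in particular}\qquad N\le C\delta^{-d}.\tag{5}$$
Indeed, the sets $\{x\in S^d:|x-x_j|<\delta/2\}$ are disjoint and have measure at least $c\delta^d$. If $x_{j_0}$ is one of the counted points, then for all counted $j$ these sets lie in $S^d\cap B(x_{j_0},2t+\delta)$, of measure at most $C(3t)^d$. The second claim is the case $t=2$, $X\in S^d$, since $\delta\le2$.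

By (5), every well-separated configuration is $D$-spread for some fixed $D$. So for stable configurations the two properties are equivalent, and density is the whole problem.

**First attempt: average over the whole sphere.** Remove from $S^d$ the caps of radius $c_0'N^{-1/d}$ about all $x_j$, where $c_0'$ is so small that the remaining set has measure at least $\frac12$. Average $U_1(x_1)\le\theta N+U_1(x)$ over this set. By (3) each term averages to at most $C(1+\log N)$, so
$$\delta^{-d}\le U_1(x_1)\le CN(1+\log N),\qquad \delta\ge c\,(N\log N)^{-1/d}.$$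
This is the Kuijlaars–Saff order. It stops there because the bound on $U_1(x_1)$ has the true order of magnitude, even for evenly spread points. Take $N$ equally spaced points on the circle ($d=1$): then $\Delta=2\sin(\pi/N)\ge4/N$. Since $2k/N\le\sin(\pi k/N)\le\pi k/N$ for $1\le k\le N/2$, the potential $\sum_{k=1}^{N-1}(2\sin(\pi k/N))^{-1}$ lies between $\frac N{2\pi}\log\frac N2$ and $\frac N2(1+\log N)$. A single term $\delta^{-d}$ can hide inside $N\log N$. We must cancel the far field, as in Proposition 1.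

**Second attempt: the proof of Proposition 1 with (5) as the density bound.** The far differences are then bounded by
$$CR\sum_{k\ge1}(2^kR)^{-d-1}(2^{k+1}R/\delta)^d\le C\delta^{-d},$$
which has the same size as the term $\delta^{-d}$ on the left, with a constant that is not small. The inequality is void. Any improvement of (5) by a factor tending to $0$ as $t/\delta\to\infty$ would make the far field harmless. Getting a factor $1/\log(t/\delta)$ is the main point of the proof.

## 3. The separation theorem and its refinements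

**Theorem 1.** For every $d\ge2$ and $\theta\ge0$ there is $C=C(d,\theta)>0$ such that every $\theta$-stable $\omega_N\subset S^d$, $N\ge2$, satisfies $\Delta(\omega_N)\ge CN^{-1/d}$. In particular ($\theta=0$) all $N$-point minimal $d$-energy arrangements satisfy $\Delta(\omega_N^*)\ge C(d)N^{-1/d}$.

So every sequence of minimal $d$-energy configurations on $S^d$ is well separated.

**Theorem 2.** Constants depend only on $d,\theta$.

* **(a)** If $\omega_N$ is $\theta$-stable, then $cN^{-1/d}\le\Delta(\omega_N)\le CN^{-1/d}$, and every $a\in S^d$ lies within $CN^{-1/d}$ of $\omega_N$.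
* **(b)** If $\omega_N$ is $\theta$-stable, then $\bigl|M_i-\frac\kappa dN\log N\bigr|\le CN$ for every $i$, where $\kappa=|S^{d-1}|/|S^d|$. Hence $\mathcal E_d(\omega_N)=\frac\kappa dN^2\log N+O(N^2)$.
* **(c)** Let $\varepsilon=\Delta(\omega_N)/4$, $u(x)=\sum_j\min(|x-x_j|^{-d},\varepsilon^{-d})$, and $A_\varepsilon=\int\min(|x-y|^{-d},\varepsilon^{-d})\,d\sigma(y)$ for $x\in S^d$ (independent of $x$). A sequence $\omega_N$ is $\theta$-stable for some fixed $\theta$ if and only if $\sup_NN^{-1}\sup_{S^d}|u-NA_\varepsilon|<\infty$. Either condition implies well-separation.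
* **(d)** The exponent in Theorem 1 is optimal. The tolerance $\theta N$ cannot be relaxed to $\beta_NN$ with $\beta_N\to\infty$: for all large $N$ there are configurations with $U_i(x)\ge U_i(x_i)-C\beta_NN$ for all $i$ and $x\in S^d$, and $\Delta\le(\beta_NN)^{-1/d}$.

From here to the end of Section 8, fix a $\theta$-stable $\omega_N$ and put $\varepsilon=\delta/4\le\frac12$.

## 4. Smeared charges and the Newtonian kernel of $\mathbb R^{d+2}$

The radial Laplacian in $\mathbb R^{d+2}$ applied to $r^{-d}$ gives $d(d+1)r^{-d-2}-\frac{d+1}r\,d\,r^{-d-1}=0$. So $|X|^{-d}$ is harmonic off the origin in $\mathbb R^{d+2}$, and it is the Newtonian kernel there. Thus $S^d$ sits with codimension two in a space where our energy is the classical Coulomb energy (for $d=1$: the kernel $1/|X|$ in $\mathbb R^3$). We use three textbook facts.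

* **Newton's theorem.** If $\lambda$ is the uniform probability measure on $\{|X|=\varepsilon\}\subset\mathbb R^{d+2}$, then $|\cdot|^{-d}*\lambda=k^\varepsilon$, where $k^\varepsilon(Z)=\min(|Z|^{-d},\varepsilon^{-d})$. It is continuous, and harmonic for $|Z|>\varepsilon$.
* **Representation formula.** For $g\in C_c^2(\mathbb R^{d+2})$, $g=-\gamma^{-1}|\cdot|^{-d}*\Delta g$ with $\gamma=d\,|S^{d+1}|$.
* **Maximum principle.** If $f$ is continuous on the closed complement of a bounded open set, harmonic in the interior of that complement, and tends to $0$ at infinity, then $|f|$ is bounded by its maximum on the boundary; if in addition $f\ge0$, its supremum is attained there.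

Let $\mu=\sum_j\delta_{x_j}$. The measure $\mu*\lambda$ replaces each point charge by a uniform charge on the sphere of radius $\varepsilon$ about it; for instance, $\delta_{x_1}*\lambda$ is the uniform probability measure on $\{|X-x_1|=\varepsilon\}$. Put
$$u(X)=\sum_jk^\varepsilon(X-x_j),\qquad V(X)=\int k^\varepsilon(X-y)\,d\sigma(y),\qquad F=u-NV\qquad(X\in\mathbb R^{d+2}),$$
and let $T=\{X:\operatorname{dist}(X,S^d)\le\varepsilon\}$. By Newton's theorem,
$$F=|\cdot|^{-d}*\nu,\qquad\nu=(\mu-N\sigma)*\lambda.\tag{6}$$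
By rotation invariance $V$ is constant on $S^d$; its value there is $A:=A_\varepsilon$. Since $|\min(p,b)-\min(q,b)|\le|p-q|$, estimate (4) also holds with $|\cdot|^{-d}$ replaced by $k^\varepsilon$. Because the points are $4\varepsilon$ apart, $u(x_i)=M_i+\varepsilon^{-d}$.

## 5. The smeared potential is flat up to $O(\delta^{-d})$

**Lemma 1.** $|F|\le C\delta^{-d}$ on $\mathbb R^{d+2}$.

*Proof.* Stability bounds $u$ below near the sphere by $M$, the maximum principle bounds $u$ above by the same $M$, and the zero total charge of $\nu$ identifies $M$.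

**Step (i): $u$ varies little over distance $2\varepsilon$.** This lets us move points by $O(\varepsilon)$ freely. If $|X-X'|\le2\varepsilon$, then $|u(X)-u(X')|\le C\delta^{-d}$. By (5) there are at most $C$ indices with $|X-x_j|<\delta$, and each such term changes by at most $\varepsilon^{-d}=4^d\delta^{-d}$. If $|X-x_j|\ge\delta=2\cdot2\varepsilon$, then by (4) with $r=2\varepsilon$ the term changes by at most $C\delta|X-x_j|^{-d-1}$. Summing over shells $2^k\delta\le|X-x_j|<2^{k+1}\delta$ and counting with (5), these changes total at most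
$$C\delta\sum_{k\ge0}(2^k\delta)^{-d-1}2^{(k+1)d}\le C\delta^{-d}\sum_{k\ge0}2^{-k}\le C\delta^{-d}.$$

**Step (ii): lower bound on $T$.** This is where stability enters. For $x\in S^d$ and every $i$, $U(x)\ge U_i(x)\ge M_i-\theta N$; taking the best $i$, $U\ge M-\theta N$ on $S^d$. Now let $x\in S^d$. If all $|x-x_j|\ge\varepsilon$, put $x'=x$. Otherwise $|x-x_j|<\varepsilon$ for some $j$; choose $x'\in S^d$ with $|x'-x_j|=\varepsilon$. Then $|x'-x_l|\ge\delta-\varepsilon>\varepsilon$ for $l\neq j$, and $|x-x'|\le2\varepsilon$. In both cases the truncation is inactive at $x'$, so $u(x')=U(x')\ge M-\theta N$. By (i) and $N\le C\delta^{-d}$, $u(x)\ge M-C\delta^{-d}$. A point $X\in T$ is within $\varepsilon$ of its nearest point on $S^d$, so by (i) again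
$$u\ge M-C\delta^{-d}\quad\text{on }T.\tag{7}$$

**Step (iii): upper bound everywhere.** Here the Newtonian kernel is used. The function $u$ is continuous, nonnegative, tends to $0$ at infinity, and is harmonic off $\bigcup_iB(x_i,\varepsilon)$. By the maximum principle its supremum is attained on some $B(x_i,\varepsilon)$, where (i) gives
$$u\le u(x_i)+C\delta^{-d}=M_i+\varepsilon^{-d}+C\delta^{-d}\le M+C\delta^{-d}.\tag{8}$$

**Step (iv): $V$ is nearly constant on $T$.** This carries the comparison with $NV$ off the sphere. Let $X\in T$ with nearest point $x\in S^d$, so $|X-x|\le\varepsilon$ and $V(x)=A$. For $|x-y|<2\varepsilon$ the kernels differ by at most $\varepsilon^{-d}$; for $|x-y|\ge2\varepsilon$ use (4) with $r=\varepsilon$. Hence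
$$|V(X)-A|\le\varepsilon^{-d}\sigma(B(x,2\varepsilon))+C\varepsilon\int_{|x-y|\ge2\varepsilon}|x-y|^{-d-1}d\sigma(y)\le C,$$
where the integral is summed over shells: $C\varepsilon\sum_{k\ge1}(2^k\varepsilon)^{-d-1}(2^{k+1}\varepsilon)^d\le C$.

**Step (v): the constant is determined.** Put $B=M-NA$. By (7), (8), (iv) and $N\le C\delta^{-d}$, we have $|F-B|\le C\delta^{-d}$ on $T$. By Fubini and the symmetry of $k^\varepsilon$,
$$\int_{S^d}F\,d\sigma=\sum_jV(x_j)-N\int V\,d\sigma=NA-NA=0 .$$
Averaging $F-B$ over $S^d\subset T$ gives $|B|\le C\delta^{-d}$, so $|F|\le C\delta^{-d}$ on $T$. Off $T$ both $u$ and $V$ are harmonic, and $F\to0$ at infinity, so the bound extends to $\mathbb R^{d+2}$ by the maximum principle. $\square$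

## 6. Codimension two and the logarithmic cutoff

To count points in a cap, take a test function $g\ge0$ with $g\ge1$ near the cap. By (6) and the representation formula, $\int g\,d\nu=-\gamma^{-1}\int F\,\Delta g$, so Lemma 1 controls the counting error by $C\delta^{-d}\|\Delta g\|_{L^1}$.

The obvious choice is a bump of height $1$ at scale $R$. Then $|\Delta g|\le CR^{-2}$ on a ball of volume $CR^{d+2}$, so $\|\Delta g\|_{L^1}\le CR^d$, and the count is at most $C(NR^d+(R/\delta)^d)$. That is no better than (5).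

But $g$ needs to be large only within $\varepsilon$ of the sphere, which has codimension two. In the plane, the function equal to $1$ for $|w|\le\delta$, to $\log(R/|w|)/\log(R/\delta)$ for $\delta\le|w|\le R$, and to $0$ beyond, has a distributional Laplacian consisting of two circle measures. Each has mass $2\pi r\cdot\frac1{r\log(R/\delta)}=2\pi/\log(R/\delta)$ in absolute value. Using this profile in the directions normal to $S^d$ gains the factor $1/\log(R/\delta)$.

**Lemma 2.** Let $a\in S^d$ and $2\delta\le R\le\frac14$. There is $g\in C_c^2(\mathbb R^{d+2})$, $g\ge0$, supported in $B(a,2R)$, with $g\ge1$ on $\{X:\operatorname{dist}(X,S^d\cap B(a,R))\le\varepsilon\}$, $g\le C$, and $\|\Delta g\|_{L^1}\le CR^d/\log(R/\delta)$. Consequently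
$$\Bigl|\int g\,d(\mu*\lambda)-N\int g\,d(\sigma*\lambda)\Bigr|\le C\frac{(R/\delta)^d}{\log(R/\delta)},\tag{9}$$
$$n(a,R)\le C\Bigl(NR^d+\frac{(R/\delta)^d}{\log(R/\delta)}\Bigr).\tag{10}$$

*Proof.* Write $X=(z,s)$ with $z\in\mathbb R^{d+1}$, $s\in\mathbb R$, $q=|z|$. For $q>0$, $\rho=\operatorname{dist}(X,S^d)=\sqrt{(q-1)^2+s^2}$. Let $\chi\in C^\infty([0,\infty))$ be nonincreasing, $\chi=1$ on $[0,\frac32]$, $\chi=0$ on $[2,\infty)$, and put
$$\eta(X)=\chi(|X-a|/R),\qquad\psi=\log\frac{8R^2}{\rho^2+\delta^2},\qquad g=\frac{\eta\,\psi}{2\log(R/\delta)}.$$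

**Step 1: pointwise bounds.** These give the required size of $g$. On $\operatorname{supp}\eta$ we have $|X-a|\le2R\le\frac12$, so $\frac12\le q\le\frac32$ and $g$ is smooth. Also $\rho\le|X-a|\le2R$, so $\rho^2+\delta^2<8R^2$ and $\psi>0$. If $\operatorname{dist}(X,S^d\cap B(a,R))\le\varepsilon\le R/8$, then $|X-a|\le\frac98R$ gives $\eta=1$, and $\rho\le\varepsilon$ gives $\rho^2+\delta^2\le2\delta^2$. So $\psi\ge\log(4R^2/\delta^2)\ge2\log(R/\delta)$ and $g\ge1$. Finally $\psi\le\log8+2\log(R/\delta)$ and $R/\delta\ge2$ give $g\le1+\frac{\log8}{2\log2}=\frac52$.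

**Step 2: derivatives of $\psi$.** These prepare the $L^1$ bound. For functions of $(q,s)$, $\Delta=\partial_q^2+\partial_s^2+\frac dq\partial_q$. In the $(q,s)$-plane, $\log(\rho^2+\delta^2)$ has Laplacian
$$\frac4{\rho^2+\delta^2}-\frac{4\rho^2}{(\rho^2+\delta^2)^2}=\frac{4\delta^2}{(\rho^2+\delta^2)^2}.$$
Hence
$$\Delta\psi=-\frac{4\delta^2}{(\rho^2+\delta^2)^2}-\frac dq\cdot\frac{2(q-1)}{\rho^2+\delta^2}.$$
On $\operatorname{supp}\eta$, using $q\ge\frac12$ and $|q-1|\le\rho$,
$$|\Delta\psi|\le\frac{4\delta^2}{(\rho^2+\delta^2)^2}+\frac{4d}\rho,\qquad|\nabla\psi|=\frac{2\rho}{\rho^2+\delta^2}\le\frac2\rho .$$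

**Step 3: integrating over $\operatorname{supp}\eta$.** This reduces everything to a one-dimensional integral in $\rho$. On $\operatorname{supp}\eta$, $|z/q-a|\le|1-q|+|z-a|\le4R$. Since $dX=q^d\,dq\,ds\,d\mathcal H^d(z/q)$ and the cap of radius $4R$ has area at most $CR^d$, for $f=f(\rho)\ge0$
$$\int_{\operatorname{supp}\eta}f\,dX\le CR^d\int_0^{2R}f(\rho)\,\rho\,d\rho .$$
Therefore
$$\int\eta|\Delta\psi|\le CR^d\Bigl(\int_0^\infty\frac{4\delta^2\rho\,d\rho}{(\rho^2+\delta^2)^2}+4d\cdot2R\Bigr)=CR^d(2+8dR)\le CR^d .$$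
Since $|\nabla\eta|\le C/R$ and $|\Delta\eta|\le C/R^2$,
$$\int|\nabla\eta||\nabla\psi|\le\frac CR\,R^d\int_0^{2R}2\,d\rho\le CR^d,$$
$$\int|\Delta\eta|\,\psi\le\frac C{R^2}R^d\int_0^{2R}\log\frac{8R^2}{\rho^2}\,\rho\,d\rho=CR^d\int_0^2\log\frac8{v^2}\,v\,dv\le CR^d .$$
As $\Delta(\eta\psi)=\eta\Delta\psi+2\nabla\eta\cdot\nabla\psi+\psi\Delta\eta$, dividing by $2\log(R/\delta)$ gives the bound on $\|\Delta g\|_{L^1}$.

**Step 4: counting.** Now the flatness of $F$ is used. By the representation formula, Fubini (legitimate because $|\cdot|^{-d}*|\nu|\le u+NV$ is bounded and $\Delta g\in L^1$) and (6), $\int g\,d\nu=-\gamma^{-1}\int F\,\Delta g\,dX$. Lemma 1 gives (9). If $|x_j-a|\le R$, the sphere of radius $\varepsilon$ about $x_j$ lies where $g\ge1$; as $g\ge0$, $n(a,R)\le\int g\,d(\mu*\lambda)$. Also $\int g\,d(\sigma*\lambda)\le\frac52\,\sigma(B(a,2R+\varepsilon))\le CR^d$. With (9) this gives (10). $\square$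

**Corollary.** If $R\ge2\delta$, then for all $t\ge R$ and $a\in S^d$
$$n(a,t)\le Ct^d\Bigl(N+\frac{\delta^{-d}}{\log(R/\delta)}\Bigr).\tag{11}$$
For $t\le\frac14$ apply (10) at radius $t$ and use $\log(t/\delta)\ge\log(R/\delta)$. For $t>\frac14$ use $n(a,t)\le N\le4^dNt^d$.

## 7. Averaging around the closest pair

Label so that $|x_1-x_2|=\delta$, and put $K=1/(N\delta^d)$. Theorem 1 says that $K$ is bounded. Measure scales by $\tau=\log(R/\delta)$. Let $n_1(t)=\#\{j\ge2:|x_j-x_1|\le t\}$ and, for $\tau\ge1$,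
$$\varphi(\tau)=e^{-d\tau}\,n_1(2\delta e^\tau),\qquad s(\tau)=\delta^d\sum_{j\ge2,\ |x_j-x_1|\le2\delta e^\tau}|x_1-x_j|^{-d}.$$
So $\varphi$ is the number of neighbors at scale $\delta e^\tau$ relative to the packing bound, and $s$ is their contribution to $U_1(x_1)$ relative to $\delta^{-d}$. Three facts:

* The term $j=2$ gives
$$s(\tau)\ge1.\tag{12}$$
* Applying (11) with $R=\delta e^\tau\ge2\delta$ and $t=2R$,
$$\varphi(\tau)\le C_2\Bigl(\frac1K+\frac1\tau\Bigr).\tag{13}$$
* Write $t_j=|x_1-x_j|$. From $t_j^{-d}=t^{-d}+d\int_{t_j}^tr^{-d-1}dr$ we get $\sum_{j\ge2,\,t_j\le t}t_j^{-d}=t^{-d}n_1(t)+d\int_0^tn_1(r)r^{-d-1}dr$. Drop the first term and substitute $r=2\delta e^v$: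
$$s(\tau)\ge d\,2^{-d}\int_1^\tau\varphi(v)\,dv.\tag{14}$$

**Lemma 3.** There is $C_1=C_1(d,\theta)\ge1$ such that, if $\tau\ge1$ and $\delta e^\tau\le1$,
$$s(\tau)\le C_1\Bigl(\tau\varphi(\tau)+\frac1K+\frac1\tau\Bigr).\tag{15}$$

*Proof.* We rerun Proposition 1 at scale $R=\delta e^\tau\le1$, now with (11) for the far field, and averaging instead of choosing one point. Let $J=\{j\ge2:|x_j-x_1|\le2R\}$ and $m=|J|=n_1(2R)\ge1$. By stability, for $x\in S^d$,
$$\sum_{j\ge2}|x_1-x_j|^{-d}\le\theta N+\sum_{j\ge2}|x-x_j|^{-d}.\tag{16}$$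

**Step 1: far terms.** The purpose is to cancel the far field up to a small multiple of $\delta^{-d}$. For $x\in S^d\cap B(x_1,R)$ and $j\ge2$, $j\notin J$, (4) with $r=R$ gives $|x-x_j|^{-d}-|x_1-x_j|^{-d}\le CR|x_1-x_j|^{-d-1}$. Over shells $2^kR<|x_1-x_j|\le2^{k+1}R$, using (11) with $\log(R/\delta)=\tau$, these bounds sum to at most
$$CR\sum_{k\ge1}(2^kR)^{-d-1}n(x_1,2^{k+1}R)\le C\sum_{k\ge1}2^{-k}\Bigl(N+\frac{\delta^{-d}}\tau\Bigr)\le C\Bigl(N+\frac{\delta^{-d}}\tau\Bigr).$$

**Step 2: near terms.** The purpose is to bound the average of $\sum_{j\in J}|x-x_j|^{-d}$ over good points. Let $t_0=c_3Rm^{-1/d}$ with $c_3=c_3(d)\le1$ so small that, by (2), the caps $S^d\cap B(x_j,t_0)$, $j\in J$, have total measure at most $\frac12\sigma(S^d\cap B(x_1,R))$. Let $\mathcal A$ be $S^d\cap B(x_1,R)$ with these caps removed; $\sigma(\mathcal A)\ge cR^d$. For $j\in J$, $x\in\mathcal A$ we have $t_0\le|x-x_j|\le3R$, so by (3) the average of $|x-x_j|^{-d}$ over $\mathcal A$ is at most $CR^{-d}(1+\log(3R/t_0))\le CR^{-d}(1+\log m)$.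 By (5), $m\le C(2R/\delta)^d=C2^de^{d\tau}$, so $1+\log m\le C\tau$.

**Step 3: combination.** Average (16) over $\mathcal A$ and cancel the far terms by Step 1:
$$\sum_{j\in J}|x_1-x_j|^{-d}\le C\,m\,R^{-d}\,\tau+C\Bigl(N+\frac{\delta^{-d}}\tau\Bigr).$$
Multiply by $\delta^d$. Here $\delta^dR^{-d}m=e^{-d\tau}n_1(2\delta e^\tau)=\varphi(\tau)$ and $\delta^dN=1/K$. $\square$

The far field is now harmless. But the near field costs a factor $\tau$, and the gain $1/\tau$ in (13) only pays for it: if $K$ is large, (13) and (15) give $s(\tau)\le C$, which does not contradict $s\ge1$. One scale does not decide the matter.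

## 8. A divergent integral over scales

*Proof of Theorem 1.* What breaks the tie is that (15) must hold at every scale at once. It forces $\varphi(\tau)\ge c/\tau$; then (14) makes $s$ grow like $\log\tau$, while $s\le C$.

**Step 1: a lower density bound at every scale.** Let $\tau_0=4C_1\ge1$, and let $\tau_1>\tau_0$ be a constant depending only on $d,\theta$, chosen below. Suppose that $K\ge\tau_1$ and $\delta e^{\tau_1}\le1$. For $\tau\in[\tau_0,\tau_1]$ we have $1/K\le1/\tau$, so (12) and (15) give
$$1\le C_1\tau\varphi(\tau)+\frac{2C_1}\tau\le C_1\tau\varphi(\tau)+\frac12,\qquad\text{that is,}\qquad\varphi(\tau)\ge\frac1{2C_1\tau}.$$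

**Step 2: $s(\tau_1)$ is large.** Insert this into (14), keeping only $[\tau_0,\tau_1]$:
$$s(\tau_1)\ge\frac{d\,2^{-d}}{2C_1}\log\frac{\tau_1}{\tau_0}.$$

**Step 3: $s(\tau_1)$ is bounded.** By (13), $\varphi(\tau_1)\le2C_2/\tau_1$, so (15) at $\tau_1$ gives $s(\tau_1)\le2C_1C_2+2C_1$.

**Step 4: conclusion.** Choose $\tau_1$ so large that $\frac{d\,2^{-d}}{2C_1}\log\frac{\tau_1}{\tau_0}>2C_1C_2+2C_1$; the choice depends only on $d,\theta$. Then Steps 2 and 3 contradict each other, so for this $\tau_1$ the supposition fails. Either $K<\tau_1$, that is, $\delta>(\tau_1N)^{-1/d}$; or $\delta>e^{-\tau_1}\ge e^{-\tau_1}N^{-1/d}$. In both cases $\delta\ge CN^{-1/d}$. Minimal arrangements are $0$-stable, so the last assertion is the case $\theta=0$. $\blacksquare$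

## 9. Quasi-uniformity, point energies, characterization, sharpness

From now on $\delta^{-d}\le CN$ is available for $\theta$-stable configurations, so every error $O(\delta^{-d})$ above becomes $O(N)$.

**Proof of Theorem 2(a).** The lower bound on $\Delta$ is Theorem 1, and the upper bound is $N\le C\delta^{-d}$ from (5). For the covering statement, the purpose is to show that the smeared point measure charges every ball of radius a large multiple of $\delta$. Let $a\in S^d$ and $R=L\delta$ with a constant $L\ge2$. If $R>\frac14$, then $\delta>1/(4L)$, and $\delta\le CN^{-1/d}$ gives $N^{-1/d}\ge c$; the claim holds because all distances are at most $2$. Otherwise take $g$ from Lemma 2. For $y\in S^d\cap B(a,R)$ the sphere of radius $\varepsilon$ about $y$ lies where $g\ge1$, so $\int g\,d(\sigma*\lambda)\ge\sigma(B(a,R))\ge cR^d$. By (9) and $\delta^{-d}\le CN$,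
$$\int g\,d(\mu*\lambda)\ge cNR^d-C\frac{(R/\delta)^d}{\log(R/\delta)}\ge NR^d\Bigl(c-\frac C{\log L}\Bigr)>0$$
for a suitable $L=L(d,\theta)$. Since $g$ is supported in $B(a,2R)$, some $x_j$ lies within $2R+\varepsilon\le3L\delta\le CN^{-1/d}$ of $a$. $\square$

**Proof of Theorem 2(b).** On $S^d$ we have $V=A_\varepsilon$, so Lemma 1 and Theorem 1 give
$$|u-NA_\varepsilon|\le C\delta^{-d}\le CN\quad\text{on }S^d.\tag{17}$$
Since $u(x_i)=M_i+\varepsilon^{-d}$ and $\varepsilon^{-d}\le CN$, $|M_i-NA_\varepsilon|\le CN$. It remains to compute $A_\varepsilon$. By (1), with $w(t)=(1-t^2/4)^{(d-2)/2}$,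
$$A_\varepsilon=\varepsilon^{-d}\sigma(B(x,\varepsilon))+\kappa\int_\varepsilon^2\frac{w(t)}t\,dt .$$
The first term is $O(1)$ by (2). With $p=(d-2)/2$ we have $0\le1-w(t)\le\max(p,1)\,t^2/4$ (Bernoulli's inequality if $p\ge1$; if $0\le p<1$ then $(1-v)^p\ge1-v$ for $0\le v\le1$). So the integral equals $\log(2/\varepsilon)+O(1)$, and $A_\varepsilon=\kappa\log(1/\varepsilon)+O(1)$. By (a), $\log(1/\varepsilon)=\frac1d\log N+O(1)$. Hence $M_i=\frac\kappa dN\log N+O(N)$ uniformly in $i$. Summing over $i$ gives the energy asymptotics. $\square$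

**Proof of Theorem 2(c).** If the $\omega_N$ are $\theta$-stable, (17) is the asserted bound. Conversely, suppose $|u-NA_\varepsilon|\le C_*N$ on $S^d$ for all $N$. Untruncated terms dominate truncated ones, so for all $i$ and $x\in S^d$
$$U_i(x)\ge u(x)-k^\varepsilon(x-x_i)\ge NA_\varepsilon-C_*N-\varepsilon^{-d},$$
while $U_i(x_i)=u(x_i)-\varepsilon^{-d}\le NA_\varepsilon+C_*N-\varepsilon^{-d}$. The terms $\varepsilon^{-d}$ cancel in the difference, so $\omega_N$ is $2C_*$-stable, whatever its separation. Well-separation follows from Theorem 1. $\square$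

**Proof of Theorem 2(d).** The exponent is optimal because $\Delta\le CN^{-1/d}$ by (a). For the tolerance, the idea is to take a minimal $\omega_N$ and push one point very close to another. Let $\delta,\varepsilon,M,M_i,u$ refer to this $\omega_N$ (so $\theta=0$), let $\beta=\beta_N$, and let $h=(\beta N)^{-1/d}$. By Theorem 1, $h<\varepsilon$ and $\beta\ge1$ for large $N$. Replace $x_1$ by $x_1'\in S^d$ with $|x_1'-x_2|=h$, put $x_i'=x_i$ for $i\ge2$, and denote the new potentials by $U_i'$. For $j\ge3$, $|x_1'-x_j|\ge\delta-h\ge3\varepsilon$, so the points are distinct.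

* *Lower bound, all $i$ and $x\in S^d$.* Keep only the old points other than $x_1,x_i$. Then $U_i'(x)\ge u(x)-2\varepsilon^{-d}\ge M-CN$, by (7).
* *$i=1$.* By (8), $U_1'(x_1')=h^{-d}+\sum_{j\ge3}k^\varepsilon(x_1'-x_j)\le h^{-d}+u(x_1')\le\beta N+M+CN$.
* *$i=2$.* $U_2'(x_2)\le h^{-d}+M_2\le\beta N+M$.
* *$i\ge3$.* $U_i'(x_i)\le M_i+(\delta-h)^{-d}\le M+CN$.

Since $\beta\ge1$, $U_i'(x)\ge U_i'(x_i')-C\beta N$ for all $i$ and $x$, while the new minimal distance is at most $h=(\beta_NN)^{-1/d}=o(N^{-1/d})$. $\square$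

**Remark ($d=1$).** The proofs work verbatim for $d=1$. The condition $d\ge2$ was used in two places, and both survive. In (2), for $d=1$ the measure of $S^1\cap B(x,t)$ is $\frac2\pi\arcsin(t/2)$, which lies in $[t/\pi,t/2]$ for $0<t\le2$. In (b), for $d=1$ the function $w(t)=(1-t^2/4)^{-1/2}$ satisfies $\int_0^2\frac{w(t)-1}t\,dt<\infty$, since the integrand is $O(t)$ near $0$ and $O((2-t)^{-1/2})$ near $2$.
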